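\title{Minimum weakly saturated hypergraphs for the family of all $r$-graphs with $m$ vertices and $l$ edges}

\begin{abstract}
Start from an $r$-uniform hypergraph on $n$ vertices and add the missing edges one at a time, an edge being allowed when it lies in a set of $m$ vertices that spans at least $l$ edges after the addition. For all $n\ge m$ and $1\le l\le\binom mr$ we determine the least number of edges from which this process can reach the complete hypergraph, and we prove the conjecture that a greedy recursive construction attains it. The lower bound assigns to each edge a product of linear forms, restricted to a union of parallel affine subspaces. We also obtain a local version with a minimum-degree bound, a sharp skew set-pair theorem with multiplicity, and a representable matroid of largest possible rank with uniform restrictions.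
\end{abstract}

\section{The problem and the main result}\label{sec:intro}

For a set $V$ let $V^{(r)}=\{A\subseteq V:|A|=r\}$. An \emph{$r$-graph} is a pair $H=(V(H),E(H))$ with $E(H)\subseteq V(H)^{(r)}$. We identify an $r$-graph $G$ on $[n]=\{1,\dots,n\}$ with its edge set, so $|G|$ is its number of edges; the members of $[n]^{(r)}\setminus G$ are the \emph{missing} edges, and a set of vertices \emph{spans} the edges that it contains.

Let $\mathcal F$ be a family of $r$-graphs. An $r$-graph $G$ on $[n]$ is \emph{weakly $\mathcal F$-saturated} if its missing edges can be listed as $E_1,\dots,E_s$ so that, for each $i$, the graph $G\cup\{E_1,\dots,E_i\}$ contains a copy of a member of $\mathcal F$ that contains $E_i$. Such a list is a \emph{proper ordering}. A weakly $\mathcal F$-saturated graph on $[n]$ is \emph{minimum} if no weakly $\mathcal F$-saturated $r$-graph on $[n]$ has fewer edges. Thus $\mathcal F$ prescribes a rule of growth, and we ask for the smallest seed that grows to the complete $r$-graph. For $r=2$ and $\mathcal F=\{K_3\}$, a new edge closes a triangle, so components never merge; conversely a connected graph fills up by repeatedly joining two vertices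 at distance two. The minimum graphs are the spanning trees, with $n-1$ edges.

We study the rule that sees only how many edges a set of vertices spans. Let $\mathcal H_r(m,l)$ be the family of all $r$-graphs with $m$ vertices and $l$ edges, and fix integers
\[
n\ge m\ge r\ge1,\qquad 1\le l\le\binom mr .
\]
An ordering is proper for $\mathcal H_r(m,l)$ when each added edge lies in an $m$-set (an $m$-element subset of $[n]$) that spans at least $l$ edges after the addition, that is, at least $l-1$ edges before it. It is convenient to count what is absent. Put
\[
p=n-m,\qquad q=\binom mr-l+1,\qquad\text{so that } 1\le q\le\binom mr .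
\]
The rule becomes the following \emph{$q$-rule}: a missing edge $E$ may be added exactly when it lies in an $m$-set in which at most $q$ edges are missing, $E$ among them.

Which seed should be smallest? Some $m$-set must span $l-1$ edges for the process to start, so begin with $l-1$ edges on $[m]$ and bring in the other vertices one at a time. Suppose that all edges inside $[n-1]$ are already present, and let the \emph{link} of $n$ be the $(r-1)$-graph of the sets $A\subseteq[n-1]$ such that $A\cup\{n\}$ is an edge. An $m$-set $M\ni n$ spans $\binom{m-1}r$ edges that avoid $n$. Hence
\begin{equation}\label{eq:link}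
M\text{ spans at least }l\text{ edges}\iff M\setminus\{n\}\text{ spans at least }l-\tbinom{m-1}r\text{ link edges},
\end{equation}
and the link faces the same problem with parameters $r-1$, $m-1$, $l-\binom{m-1}r$. This leads to a recursive construction.

\begin{definition}\label{def:G}
The $r$-graphs $G(n,r,m,l)$ on $[n]$ are defined by induction on $n$. For $n=m$, let $G(m,r,m,l)$ be any $r$-graph on $[m]$ with $l-1$ edges. For $n>m$, choose any $G_{n-1}=G(n-1,r,m,l)$ and an $(r-1)$-graph $G'$ on $[n-1]$ as follows: $G'$ is empty if $l\le\binom{m-1}r+1$, and otherwise $G'$ is any $G(n-1,r-1,m-1,l')$ with $l'=l-\binom{m-1}r$. Set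
\[
G(n,r,m,l)=G_{n-1}\cup\{A\cup\{n\}:A\in G'\}.
\]
\end{definition}

In the second case $2\le l'\le\binom mr-\binom{m-1}r=\binom{m-1}{r-1}$. So $l'$ is an admissible parameter and $r\ge2$; the recursion never calls a $0$-graph.

It is known that these graphs are weakly $\mathcal H_r(m,l)$-saturated; the short proof is included in Proposition~\ref{prop:size}. It is conjectured in~\cite{UFCM} that \emph{for all $n,r,m,l$ with $m\le n$ and $1\le l\le\binom mr$, the graph $G(n,r,m,l)$ is a minimum weakly $\mathcal H_r(m,l)$-saturated graph}. The difficulty is that nothing forces a graph to fill up vertex by vertex: edges through $n$ may help to add edges inside $[n-1]$, and this could conceivably be cheaper. We prove that it never is.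

Let $c_k(t)$ be the number of monomials of degree $t$ in $k$ variables; thus $c_k(t)=\binom{k+t-1}t$ for $k\ge1$, while $c_0(0)=1$ and $c_0(t)=0$ for $t\ge1$. For integers $p\ge0$, $m\ge r\ge0$ and $q\ge1$ define
\begin{equation}\label{eq:d}
d_p(r,m;q)=\sum_{t=0}^rc_p(t)\min\Big\{q,\binom{m-t}{r-t}\Big\}.
\end{equation}

\begin{theorem}\label{thm:main}
Let $n\ge m\ge r\ge1$ and $1\le l\le\binom mr$, and put $q=\binom mr-l+1$. The minimum number of edges of a weakly $\mathcal H_r(m,l)$-saturated $r$-graph on $[n]$ is
\[
w(n,r,m,l):=\binom nr-d_{n-m}(r,m;q)=\sum_{t=0}^rc_{n-m}(t)\max\Big\{0,\binom{m-t}{r-t}-q\Big\},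
\]
and every graph $G(n,r,m,l)$ has exactly this number of edges. Hence the conjecture holds.
\end{theorem}

When $r,m,l$ are fixed we write $w(n)$. In the last sum the term $t=0$ is always $\binom mr-q=l-1$, the cost of starting, and the term $t=r$ is always $0$. Some special cases:
\begin{itemize}
\item If $l\le\binom{m-1}r+1$, that is $q\ge\binom{m-1}{r-1}$, all terms with $t\ge1$ vanish and $w(n)=l-1$ for every $n$: new vertices cost nothing. This covers every case with $r=1$.
\item If $r=2$, then $w(n)=(l-1)+(n-m)\max\{0,\,l-1-\binom{m-1}2\}$. For $m=l=3$ this is the value $n-1$ found above. For $m=4$, $l=5$ the family consists of $K_4$ minus an edge and $w(n)=n$. The lower bound can be seen directly: every edge of $K_4$ minus an edge lies in a triangle, so $G$ must be connected, and the four edges on four vertices needed to start contain a cycle.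
\item If $l=\binom mr$, the family consists of the complete $r$-graph on $m$ vertices, $q=1$, and $w(n)=\binom nr-\binom{n-m+r}r$ by \eqref{eq:total} below with $m$ replaced by $r$.
\end{itemize}

Section~\ref{sec:size} counts the edges of $G(n,r,m,l)$. Section~\ref{sec:prop} reduces the lower bound to the existence of vectors whose linear relations obey the $q$-rule and finds them by hand for $n=5$; Section~\ref{sec:forms} constructs them in general. The last three sections give stronger forms: a bound on the edges leaving a vertex set, including a minimum-degree bound (Corollary~\ref{cor:local}), a skew set-pair theorem with multiplicity (Theorem~\ref{thm:pairs}), and a matroid in which every weakly saturated graph is spanning and the minimum ones are bases (Theorem~\ref{thm:matroid}). Throughout, ``weakly saturated'' refers to $\mathcal H_r(m,l)$ unless other parameters are named.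

\section{The size of the recursive construction}\label{sec:size}

The difference $m-r$ does not change when we pass to a link. With
\[
h=m-r+1\ge1
\]
we have $\binom{m-t}{r-t}=\binom{h+(r-t)-1}{r-t}=c_h(r-t)$, so all binomial coefficients in \eqref{eq:d} count monomials in the same $h$ variables.

\begin{lemma}\label{lem:identities}
For $p\ge0$ and $m\ge r\ge0$,
\begin{equation}\label{eq:total}
\sum_{t=0}^rc_p(t)\binom{m-t}{r-t}=\binom{m+p}r .
\end{equation}
For $p\ge1$, $m\ge r\ge1$ and $q\ge1$,
\begin{equation}\label{eq:rec}
d_p(r,m;q)=d_{p-1}(r,m;q)+d_p(r-1,m-1;q).
\end{equation}
\end{lemma}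

\begin{proof}
Sort the monomials of degree $r$ in $p+h$ variables by their degree $t$ in the first $p$ variables. This gives $\sum_tc_p(t)c_h(r-t)=c_{p+h}(r)=\binom{p+h+r-1}r=\binom{m+p}r$, which is \eqref{eq:total}.

For $p,t\ge1$, a monomial of degree $t$ in $p$ variables either avoids the last variable or is divisible by it, so $c_p(t)=c_{p-1}(t)+c_p(t-1)$; also $c_p(0)=c_{p-1}(0)=1$. With $\beta_t=\min\{q,\binom{m-t}{r-t}\}$ we get
\[
\sum_{t=0}^rc_p(t)\beta_t=\sum_{t=0}^rc_{p-1}(t)\beta_t+\sum_{t=0}^{r-1}c_p(t)\beta_{t+1},
\]
and $\beta_{t+1}=\min\{q,\binom{(m-1)-t}{(r-1)-t}\}$, so the last sum is $d_p(r-1,m-1;q)$.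
\end{proof}

Since $a-\min\{q,a\}=\max\{0,a-q\}$, identity \eqref{eq:total} shows that the two expressions for $w(n,r,m,l)$ in Theorem~\ref{thm:main} agree.

\begin{proposition}\label{prop:size}
Every graph $G=G(n,r,m,l)$ is weakly $\mathcal H_r(m,l)$-saturated and has exactly $d_p(r,m;q)$ missing edges.
\end{proposition}

\begin{proof}
We use induction on $n$, for all admissible $r,m,l$ at once. If $n=m$, then $G$ misses $\binom mr-(l-1)=q=d_0(r,m;q)$ edges, and the $q$-rule with the $m$-set $[m]$ allows them in any order.

Let $n>m$. By induction, $G_{n-1}$ misses $d_{p-1}(r,m;q)$ edges inside $[n-1]$, and these can be added along a proper ordering for $G_{n-1}$. It remains to add the missing edges through $n$ and, by \eqref{eq:rec}, to show that their number $\binom{n-1}{r-1}-|G'|$ equals $d_p(r-1,m-1;q)$.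

Suppose first that $l\le\binom{m-1}r+1$, that is $q\ge\binom{m-1}{r-1}$, so that $G'$ is empty. An edge $E\ni n$ lies in some $m$-set, which after the addition of $E$ spans at least $\binom{m-1}r+1\ge l$ edges; so any order is proper. Each coefficient $\binom{m-1-t}{r-1-t}$ is at most $\binom{m-1}{r-1}\le q$, so no minimum in $d_p(r-1,m-1;q)$ truncates, and \eqref{eq:total} gives $d_p(r-1,m-1;q)=\binom{m-1+p}{r-1}=\binom{n-1}{r-1}$.

Suppose now that $l\ge\binom{m-1}r+2$, so that $G'=G(n-1,r-1,m-1,l')$. By induction $G'$ has a proper ordering $A_1,A_2,\dots$ for $\mathcal H_{r-1}(m-1,l')$, and by \eqref{eq:link} the edges $A_1\cup\{n\},A_2\cup\{n\},\dots$ may be added in this order. The parameters $p$ and $q$ of $G'$ are $(n-1)-(m-1)=p$ and $\binom{m-1}{r-1}-l'+1=\binom mr-l+1=q$, the same as for $G$. By induction $G'$ misses $d_p(r-1,m-1;q)$ edges.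
\end{proof}

Theorem~\ref{thm:main} is now reduced to one statement: \emph{a weakly saturated graph on $[n]$ misses at most $d_p(r,m;q)$ edges.}

\section{Linear relations that obey the $q$-rule}\label{sec:prop}

We have no control over the order in which a weakly saturated graph fills up, so we look for an invariant that is respected by every single application of the $q$-rule. The plan is to attach a vector $u_E$ to each $r$-set $E$ so that the missing edges of any weakly saturated graph receive linearly independent vectors. Call $a=(a_E)\in\mathbb R^{[n]^{(r)}}$ a \emph{relation} if $\sum_Ea_Eu_E=0$.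

\begin{definition}\label{def:prop}
Vectors $u_E$ $(E\in[n]^{(r)})$ have the \emph{propagation property} if for every relation $a$ and every $m$-set $M$ the following holds: if $a_E\ne0$ for at most $q$ sets $E\subseteq M$, then $a_E=0$ for all $E\subseteq M$.
\end{definition}

In other words, any at most $q$ of the vectors $u_E$ with $E\subseteq M$ are linearly independent modulo the span of the $u_E$ with $E\not\subseteq M$. The zeros of a relation then spread exactly as edges do.

\begin{lemma}\label{lem:indep}
Let $u_E$ $(E\in[n]^{(r)})$ be vectors with the propagation property in a real vector space $Q$. If $G$ is weakly saturated, the vectors $u_E$ $(E\notin G)$ are linearly independent; so $G$ misses at most $\dim Q$ edges.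
\end{lemma}

\begin{proof}
Let $a$ be a relation with $a_E=0$ for all $E\in G$, and let $E_1,\dots,E_s$ be a proper ordering. Suppose that $a$ vanishes on $G_{i-1}=G\cup\{E_1,\dots,E_{i-1}\}$. By the $q$-rule, $E_i$ lies in an $m$-set $M_i$ in which at most $q$ edges are missing from $G_{i-1}$, and only on these can $a$ be nonzero inside $M_i$. Hence $a$ vanishes inside $M_i$, and in particular $a_{E_i}=0$. By induction $a=0$.
\end{proof}

Linearly independent vectors have the propagation property and give nothing. The work is to achieve it in the smallest possible dimension.

\begin{proposition}\label{prop:vectors}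
There are a real vector space $Q$ with $\dim Q\le d_p(r,m;q)$ and vectors $u_E\in Q$ $(E\in[n]^{(r)})$ with the propagation property.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:vectors}]
By Lemma~\ref{lem:indep}, every weakly saturated graph on $[n]$ has at least $\binom nr-d_p(r,m;q)$ edges. By Proposition~\ref{prop:size}, every $G(n,r,m,l)$ is weakly saturated and has exactly this number of edges.
\end{proof}

To verify the propagation property for an $m$-set $M$ we must discard all terms of a relation that come from outside $M$. If the vectors are functions, this can be done by evaluating at points where those terms vanish.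

\begin{lemma}\label{lem:test}
Let $u_E$ $(E\in[n]^{(r)})$ be real functions on a set $Z$. Suppose that for every $m$-set $M$ there are points $z_1,\dots,z_q\in Z$ such that
\begin{enumerate}
\item[(i)] $u_E(z_k)=0$ for all $k$ and all $E\not\subseteq M$;
\item[(ii)] for every $q$-element family $\mathcal E\subseteq M^{(r)}$, the matrix $(u_E(z_k))_{E\in\mathcal E,\,1\le k\le q}$ is invertible.
\end{enumerate}
Then the $u_E$ have the propagation property.
\end{lemma}

\begin{proof}
Let $a$ be a relation that is nonzero on at most $q$ sets $E\subseteq M$. Since $q\le\binom mr$, these sets lie in some $q$-element family $\mathcal E\subseteq M^{(r)}$. Evaluating the relation at $z_k$ and using (i) gives $\sum_{E\in\mathcal E}a_Eu_E(z_k)=0$ for $k=1,\dots,q$, and (ii) gives $a_E=0$ for $E\in\mathcal E$.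
\end{proof}

Condition (i) suggests products. Give each vertex $v$ a function $\ell_v$ on $Z$ and put $u_E=\prod_{v\in E}\ell_v$. A set $E\not\subseteq M$ contains a vertex outside $M$, so (i) holds at every common zero of the $p$ functions $\ell_v$ with $v\notin M$.

\begin{example}\label{ex:five}
Let $n=5$, $r=2$, $m=4$. Then $p=1$ and the $4$-sets are $M=[5]\setminus\{v\}$.

For $l=6$ we have $q=1$ and need one test point for each $v$. Take $Z=\mathbb R$, $\ell_i(w)=w-i$ and $u_{ij}(w)=(w-i)(w-j)$. At $w=v$ the function $u_{ij}$ vanishes exactly when $v\in\{i,j\}$, which is (i) and (ii). All $u_{ij}$ are polynomials of degree at most $2$, so at most $3=d_1(2,4;1)$ edges are missing.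

For $l=5$ we have $q=2$ and need two test points for each $v$. Let $Z$ consist of two lines, each with coordinate $w$, and let $\ell_i$ be $w-i$ on the first and $w-i^2$ on the second. The test points are the zeros of $\ell_v$: the point $w=v$ on the first line and $w=v^2$ on the second. For $\{i,j\}\subseteq M$ the values of $u_{ij}=\ell_i\ell_j$ there form the vector
\[
\big((v-i)(v-j),\,(v^2-i^2)(v^2-j^2)\big)=(v-i)(v-j)\cdot\big(1,\,(v+i)(v+j)\big).
\]
So (ii) says that the six products $(v+i)(v+j)$ are distinct. For positive numbers $\alpha<\beta<\gamma<\delta$ we have $\alpha\beta<\alpha\gamma<\alpha\delta,\beta\gamma<\beta\delta<\gamma\delta$, so only $\alpha\delta=\beta\gamma$ has to be excluded. For $v=1,\dots,5$ the pairs $(\alpha\delta,\beta\gamma)$ are $(18,20)$, $(21,30)$, $(32,35)$, $(45,42)$, $(54,56)$, and (ii) holds.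

Pairs of polynomials of degree at most $2$ form a space of dimension $6$, which is one too many: $G(5,2,4,5)$ has four edges on $[4]$ and one at vertex $5$, so it misses $5$. But $\ell_i$ has the same slope on both lines, so the two polynomials that make up $u_{ij}$ have the same coefficient of $w^2$. The pairs with this property form a space of dimension $2+2+1=d_1(2,4;2)=5$: two constant coefficients, two linear coefficients, one quadratic coefficient.
\end{example}

The example shows the tension. The functions $\ell_i$ must differ from line to line, since with equal roots on both lines every test vector would be a multiple of $(1,1)$; and they must be tied together, since otherwise we pay the full dimension on each line. Both needs are met when the lines are parallel lines in one vector space and $\ell_i$ is the restriction of one linear form.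

\section{Forms on parallel flats}\label{sec:forms}

We prove Proposition~\ref{prop:vectors}. Written as $d_p(r,m;q)=\sum_tc_p(t)\min\{q,c_h(r-t)\}$, the target says what to do. Without the minimum the sum counts the monomials $w^\alpha s^\beta$ of degree $r$ in $p$ variables $w$ and $h$ variables $s$. The minimum appears if $s$ may take only $q$ values, because functions on $q$ points form a space of dimension $q$. So let
\[
W=\mathbb R^p,\qquad S=\mathbb R^h,\qquad T=W\times S=\mathbb R^N,\qquad N=p+h=n-r+1,
\]
write points of $T$ as $x=(w,s)=(x_1,\dots,x_N)$, and let $Z$ be a union of $q$ parallel flats $W\times\{g_k\}$. The dimension of $W$ is such that the $p$ equations $\ell_v=0$ $(v\notin M)$ cut one test point out of each flat. The dimension of $S$ is such that the forms (homogeneous polynomials) of degree $r$ on $S$ make up a space of dimension $c_h(r)=\binom mr$, exactly enough room for the $\binom mr$ products inside an $m$-set to be independent.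

\subsection*{The linear forms}
Fix distinct reals $\tau_1,\dots,\tau_n$ and put
\[
\ell_v(x)=\sum_{i=1}^N\tau_v^{\,i-1}x_i\quad(v\in[n]),\qquad f_E=\prod_{v\in E}\ell_v\quad(E\in[n]^{(r)}).
\]
A square Vandermonde matrix $(\tau_v^{\,i-1})$ with distinct $\tau_v$ is invertible. This has two consequences.
\begin{enumerate}
\item[(a)] The only common zero of any $N$ of the forms $\ell_v$ is $0$.
\item[(b)] Let $P\subseteq[n]$ with $|P|=p$. For each $s\in S$ there is exactly one $w\in W$ with $\ell_v(w,s)=0$ for all $v\in P$, and $w$ depends linearly on $s$.
\end{enumerate}
Indeed, in (b) the equations form a linear system for $w$ whose matrix is the $p\times p$ Vandermonde matrix $(\tau_v^{\,i-1})_{v\in P,\,i\le p}$ and whose right side is linear in $s$. For an $m$-set $M$ apply (b) to $P=[n]\setminus M$ and put $\sigma_M(s)=(w,s)$. Then $\sigma_M:S\to T$ is linear, and its image is the set $T_M$ of all common zeros of the $\ell_v$ with $v\notin M$. The subspace $T_M$ meets the flat $W\times\{s\}$ in the single point $\sigma_M(s)$. (For $p=0$ we have $T=S$ and $\sigma_M$ is the identity.)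

\subsection*{Independence inside an $m$-set}
Condition (ii) of Lemma~\ref{lem:test} can hold at suitable points of $T_M$ only if the products $f_E$ are independent as functions on $T_M$.

\begin{lemma}\label{lem:basis}
For every $m$-set $M$ the polynomial functions $f_E\circ\sigma_M$ $(E\in M^{(r)})$ on $S$ are linearly independent.
\end{lemma}

\begin{proof}
Fix $E\in M^{(r)}$. The set $[n]\setminus E$ has $n-r=N-1$ elements, so the $N-1$ linear equations $\ell_v(x)=0$ $(v\notin E)$ have a solution $x_E\ne0$. By (a), $\ell_v(x_E)\ne0$ for each $v\in E$, so $f_E(x_E)\ne0$. Every $r$-set $E'\ne E$ contains a vertex outside $E$, so $f_{E'}(x_E)=0$. Finally $[n]\setminus M\subseteq[n]\setminus E$, so $x_E\in T_M$, say $x_E=\sigma_M(s_E)$. Evaluating a relation $\sum_{E'}b_{E'}\,f_{E'}\circ\sigma_M=0$ at $s_E$ gives $b_E=0$.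
\end{proof}

\subsection*{The choice of the flats}
The points $s_E$ depend on $M$ and $E$, whereas we can afford only $q$ points of $S$ in total, and they must serve all $m$-sets and all families at once. A generic choice does this. Let $M$ be an $m$-set and $\mathcal E=\{E_1,\dots,E_q\}\subseteq M^{(r)}$ a $q$-element family, and consider
\[
\Delta_{M,\mathcal E}(y_1,\dots,y_q)=\det\big(f_{E_i}(\sigma_M(y_k))\big)_{i,k=1}^q ,
\]
a polynomial on $S^q$. It is not zero: at $(s_{E_1},\dots,s_{E_q})$, with the points from the proof of Lemma~\ref{lem:basis}, the matrix is diagonal with nonzero diagonal entries. There are finitely many pairs $(M,\mathcal E)$, a product of nonzero polynomials is a nonzero polynomial, and a nonzero real polynomial takes a nonzero value. So there are $g_1,\dots,g_q\in S$ with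
\begin{equation}\label{eq:generic}
\Delta_{M,\mathcal E}(g_1,\dots,g_q)\ne0\qquad\text{for all }(M,\mathcal E).
\end{equation}
Let $Z=W\times\{g_1,\dots,g_q\}$, let $Q$ be the space of restrictions to $Z$ of forms of degree $r$ on $T$, and let $u_E=f_E|_Z\in Q$.

\subsection*{The propagation property}
Given an $m$-set $M$, put $z_k=\sigma_M(g_k)\in(W\times\{g_k\})\cap T_M$ for $k=1,\dots,q$. These are points of $Z$. If $E\not\subseteq M$, then $f_E$ has a factor $\ell_v$ with $v\notin M$, which vanishes on $T_M$; this is condition (i) of Lemma~\ref{lem:test}. Condition (ii) is \eqref{eq:generic}.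

\subsection*{The dimension}
The space $Q$ is spanned by the restrictions of the monomials $w^\alpha s^\beta$ of degree $r$. Fix a monomial $w^\alpha$ of degree $t$; there are $c_p(t)$ choices. Let $R_t$ be the space of real functions on $\{g_1,\dots,g_q\}$ spanned by the monomials $s^\beta$ of degree $r-t$. It has $c_h(r-t)=\binom{m-t}{r-t}$ generators and lies in a space of dimension at most $q$, so $\dim R_t\le\min\{q,\binom{m-t}{r-t}\}$. The restrictions to $Z$ of the monomials $w^\alpha s^\beta$ with this $\alpha$ span the image of $R_t$ under the linear map that sends $\rho$ to the function $(w,g_k)\mapsto w^\alpha\rho(g_k)$. Summing over $\alpha$ gives $\dim Q\le d_p(r,m;q)$. This completes the proof of Proposition~\ref{prop:vectors}, and with it that of Theorem~\ref{thm:main}.\qed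

\begin{remark}\label{rem:uses}
Example~\ref{ex:five} with $q=2$ is the case $\tau_v=v$, $h=3$, $g_1=(-1,0,0)$, $g_2=(0,-1,0)$. In general, on each single flat a form of degree $r$ restricts to a polynomial in $w$ of degree at most $r$, which gives only $\dim Q\le q\sum_{t\le r}c_p(t)$. The saving comes from the flats being parallel: the coefficient of $w^\alpha$ on the $k$-th flat is the value at $g_k$ of one form of degree $r-t$ on $S$, and when $t$ is close to $r$ there are few such forms. Property (a) is used only in Lemma~\ref{lem:basis}, and property (b) only to make $T_M$ meet every flat in one point. The hypothesis $l\ge1$, that is $q\le\binom mr$, enters in Lemma~\ref{lem:test}.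
\end{remark}

\section{Edges leaving a set of vertices}\label{sec:local}

The graphs $G(n,r,m,l)$ are nested, and they are minimum at every stage. This turns Theorem~\ref{thm:main} into a local statement.

\begin{corollary}\label{cor:local}
Let $U\subseteq[n]$ with $|U|=k\ge m$. Every weakly $\mathcal H_r(m,l)$-saturated graph $G$ on $[n]$ has at least $w(n)-w(k)$ edges not contained in $U$. If $G$ is minimum, then $U$ spans at most $w(k)$ edges of $G$. In particular, for $n>m$ every vertex of a weakly saturated graph lies in at least
\[
w(n)-w(n-1)=\sum_{t=0}^{r-1}c_{n-m}(t)\max\Big\{0,\binom{m-1-t}{r-1-t}-q\Big\}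
\]
edges. All these bounds are sharp.
\end{corollary}

\begin{proof}
Let $H$ be a copy of $G(k,r,m,l)$ on $U$ and replace the part of $G$ inside $U$ by $H$: put $G^*=(G\setminus U^{(r)})\cup H$. Then $G^*$ is weakly saturated. First follow a proper ordering for $H$, which produces $G\cup U^{(r)}$. Then follow a proper ordering for $G$, skipping the edges inside $U$; at each step the current graph contains the corresponding graph of the process for $G$, so the same $m$-set still spans at least $l$ edges. Theorem~\ref{thm:main} gives $|G\setminus U^{(r)}|+w(k)=|G^*|\ge w(n)$. If $|G|=w(n)$, it follows that $|G\cap U^{(r)}|=w(n)-|G\setminus U^{(r)}|\le w(k)$.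

For the degree of a vertex $v$ take $U=[n]\setminus\{v\}$. By Pascal's rule and \eqref{eq:rec}, $w(n)-w(n-1)=\binom{n-1}{r-1}-d_p(r-1,m-1;q)$, and \eqref{eq:total} for $(r-1,m-1)$ turns this into the displayed sum.

For sharpness take $G=G(n,r,m,l)$ and $U=[k]$. Each step of Definition~\ref{def:G} adds only edges through the new vertex, so the edges of $G$ inside $[k]$ form a graph $G(k,r,m,l)$, with $w(k)$ edges. The other $w(n)-w(k)$ edges leave $[k]$; for $k=n-1$ they are the edges through $n$.
\end{proof}

\section{Skew set pairs with multiplicity}\label{sec:pairs}

Once at most $q$ edges are missing in an $m$-set, all of them can be added at once. Recording these batches together with the complements of the $m$-sets gives a set-pair system.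

\begin{definition}\label{def:skew}
Let $p\ge0$ and $q,r\ge1$. A \emph{skew system} with parameters $p,q,r$ on a set $X$ consists of $p$-subsets $P_1,\dots,P_s$ of $X$ and families $\mathcal D_1,\dots,\mathcal D_s$ of $r$-subsets of $X$ with $|\mathcal D_i|\le q$, such that $E\cap P_i=\emptyset$ for $E\in\mathcal D_i$, and $E\cap P_j\ne\emptyset$ for $E\in\mathcal D_i$ and $j<i$.
\end{definition}

The families $\mathcal D_i$ are pairwise disjoint: for $j<i$, a member of $\mathcal D_i$ meets $P_j$ and a member of $\mathcal D_j$ does not. So $\sum_i|\mathcal D_i|=|\bigcup_i\mathcal D_i|$.

\begin{lemma}\label{lem:dictionary}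
Let $m\ge r$, $q\le\binom mr$, $n=m+p$ and $l=\binom mr-q+1$. An $r$-graph $G$ on $[n]$ is weakly $\mathcal H_r(m,l)$-saturated if and only if its set of missing edges is $\bigcup_i\mathcal D_i$ for some skew system on $[n]$ with parameters $p,q,r$.
\end{lemma}

\begin{proof}
Given a skew system, put $M_i=[n]\setminus P_i$ and add the members of $\mathcal D_1,\mathcal D_2,\dots$ in this order. While $\mathcal D_i$ is being added, the missing edges belong to $\mathcal D_i\cup\mathcal D_{i+1}\cup\cdots$. Members of later families meet $P_i$, so the missing edges inside $M_i$ belong to $\mathcal D_i$, and there are at most $q$ of them. Since the members of $\mathcal D_i$ lie inside $M_i$, the $q$-rule allows them.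

Conversely, let $E_1,\dots,E_s$ be a proper ordering for $G$, and let $M_i\supseteq E_i$ be an $m$-set in which at most $q$ edges are missing from $G\cup\{E_1,\dots,E_{i-1}\}$. Put
\[
P_i=[n]\setminus M_i,\qquad \mathcal D_i=M_i^{(r)}\setminus\big(G\cup M_1^{(r)}\cup\dots\cup M_{i-1}^{(r)}\big).
\]
As $E_j\in M_j^{(r)}$, the removed set contains $G\cup\{E_1,\dots,E_{i-1}\}$, so $|\mathcal D_i|\le q$. A member of $\mathcal D_i$ lies inside $M_i$ and inside no $M_j$ with $j<i$, so it avoids $P_i$ and meets these $P_j$. A missing edge of $G$ lies inside some $M_j$ and belongs to $\mathcal D_j$ for the least such $j$; so $\bigcup_i\mathcal D_i$ is the set of missing edges.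
\end{proof}

\begin{theorem}\label{thm:pairs}
Let $p\ge0$ and $q,r\ge1$. Every skew system with parameters $p,q,r$ on a set $X$ satisfies
\begin{equation}\label{eq:free}
\sum_i|\mathcal D_i|\le\binom{p+r-1}r+q\binom{p+r-1}{r-1}.
\end{equation}
If moreover $|X|=m+p$ with $m\ge r$ and $q\le\binom mr$, then
\begin{equation}\label{eq:bounded}
\sum_i|\mathcal D_i|\le d_p(r,m;q).
\end{equation}
Both bounds are best possible.
\end{theorem}

For $q=1$ the bound \eqref{eq:free} equals $\binom{p+r}r$, and the statement is the skew Bollob\'as theorem.

\begin{proof}
Let $|X|=m+p=n$ and identify $X$ with $[n]$. By Lemma~\ref{lem:dictionary}, the largest value of $\sum_i|\mathcal D_i|$ over skew systems on $X$ is the largest number of edges missed by a weakly $\mathcal H_r(m,l)$-saturated graph, which is $d_p(r,m;q)$ by Theorem~\ref{thm:main}. So \eqref{eq:bounded} holds and is attained.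

For \eqref{eq:free} we evaluate $d_p(r,m;q)$ when $m\ge q+r-1$, that is $h\ge q$. For $t<r$ the $h$ pure powers are among the monomials of degree $r-t$ in $h$ variables, so $\binom{m-t}{r-t}=c_h(r-t)\ge h\ge q$; the case $t=0$ shows that $q\le\binom mr$. For $t=r$ the minimum in \eqref{eq:d} is $1$. Hence
\[
d_p(r,m;q)=q\sum_{t=0}^{r-1}c_p(t)+c_p(r)=q\binom{p+r-1}{r-1}+\binom{p+r-1}r ,
\]
where the sum is given by \eqref{eq:total} with both $r$ and $m$ replaced by $r-1$, and $c_p(r)=\binom{p+r-1}r$ holds also for $p=0$, both sides being $0$. The conditions of a skew system involve only finitely many finite sets, so $X$ may be replaced by a finite set of size $m+p$ with $m\ge q+r-1$ that contains them all, adding new points if necessary. Then \eqref{eq:bounded} gives \eqref{eq:free}. A system that attains \eqref{eq:bounded} for $m=q+r-1$ attains \eqref{eq:free}.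
\end{proof}

\section{An optimal matroid with uniform restrictions}\label{sec:matroid}

We recall the terms. A \emph{matroid} on a finite set $Y$ is a nonempty family of \emph{independent} subsets of $Y$, closed under taking subsets, such that for each $A\subseteq Y$ all maximal independent subsets of $A$ have the same size $\rho(A)$, the \emph{rank} of $A$; the rank of the matroid is $\rho(Y)$. A set $A$ \emph{spans an element} $y$ if $\rho(A\cup\{y\})=\rho(A)$; then every superset of $A$ spans $y$ as well. A set $A$ \emph{spans the matroid} if $\rho(A)=\rho(Y)$, and a \emph{basis} is an independent spanning set. A spanning set has at least $\rho(Y)$ elements, with equality exactly when it is a basis. The \emph{restriction} to $Y'\subseteq Y$ consists of the independent subsets of $Y'$. The \emph{uniform} matroid of rank $k$ has all sets of size at most $k$ as independent sets. A matroid is \emph{$\mathbb R$-representable} if its independent sets are the index sets of the linearly independent subfamilies of a family of real vectors indexed by $Y$.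

Matroids give lower bounds for weak saturation in the following way.

\begin{lemma}\label{lem:span}
Let $\mathcal M'$ be a matroid on $[n]^{(r)}$ such that, for every $m$-set $M$, every $(l-1)$-element subset of $M^{(r)}$ spans all elements of $M^{(r)}$. Then every weakly saturated graph spans $\mathcal M'$, and the rank of $\mathcal M'$ is at most $w(n)$.
\end{lemma}

\begin{proof}
Before an edge $E_i$ of a proper ordering is added, the current graph contains $l-1$ edges inside an $m$-set containing $E_i$. These span $E_i$, hence so does the current graph, and the rank does not grow. So $G$ has the same rank as $[n]^{(r)}$. Applied to $G(n,r,m,l)$, this bounds the rank by $w(n)$.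
\end{proof}

The hypothesis holds whenever all restrictions to the sets $M^{(r)}$ are uniform of rank $l-1$. For $r=2$ and $m=l=3$, the matroid whose independent sets are the forests in $K_n$ is of this kind, and its rank $n-1$ equals $w(n)$. Such a matroid exists for all parameters.

\begin{theorem}\label{thm:matroid}
For all $n\ge m$ and $1\le l\le\binom mr$ there is an $\mathbb R$-representable matroid $\mathcal M$ on $[n]^{(r)}$ of rank exactly $w(n)$ whose restriction to $M^{(r)}$ is the uniform matroid of rank $l-1$ for every $m$-set $M$. No matroid on $[n]^{(r)}$ with this uniformity property has larger rank. Every weakly $\mathcal H_r(m,l)$-saturated graph spans $\mathcal M$, and a weakly saturated graph is minimum if and only if it is a basis of $\mathcal M$.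
\end{theorem}

\begin{proof}
The vectors $u_E$ of Proposition~\ref{prop:vectors} are independent on the complements of weakly saturated graphs, so the matroid we want is the dual one, which is represented on the space of relations. Let $K\subseteq\mathbb R^{[n]^{(r)}}$ be the space of relations among the $u_E$, let $\varepsilon_E\in K^*$ be the functional $a\mapsto a_E$, and let $\mathcal M$ be the matroid represented by the vectors $\varepsilon_E$. A functional lies in the span of given functionals exactly when it vanishes on their common kernel. Therefore a set $B$ spans $E$ in $\mathcal M$ if and only if every relation that vanishes on $B$ vanishes at $E$.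

Let $M$ be an $m$-set and $B\subseteq M^{(r)}$ with $|B|=l-1$. A relation vanishing on $B$ is nonzero on at most $\binom mr-(l-1)=q$ sets inside $M$, so by the propagation property it vanishes on $M^{(r)}$. Thus $B$ spans all elements of $M^{(r)}$, and Lemma~\ref{lem:span} shows that every weakly saturated graph spans $\mathcal M$ and that the rank of $\mathcal M$ is at most $w(n)$. On the other hand the common kernel of all $\varepsilon_E$ is $0$, so they span $K^*$, and the rank of $\mathcal M$ is
\[
\dim K\ge\binom nr-\dim Q\ge\binom nr-d_p(r,m;q)=w(n).
\]
So the rank is $w(n)$. A weakly saturated graph spans $\mathcal M$, so it is a basis exactly when it has $w(n)$ edges, that is, when it is minimum.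

For uniformity it remains to show that $M^{(r)}$ has rank at least $l-1$. Apply to $G(n,r,m,l)$ a permutation of $[n]$ that maps $[m]$ to $M$. The resulting graph is a minimum weakly saturated graph, hence a basis, and it has $l-1$ edges inside $M$; these are independent. So $M^{(r)}$ has rank exactly $l-1$, and each of its $(l-1)$-element subsets spans the restriction and is therefore a basis of it. The restriction is uniform of rank $l-1$. The maximality of the rank is the last assertion of Lemma~\ref{lem:span}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{UFCM} \emph{Uniform Families and Count Matroids}, \texttt{https://pikhurko.github.io/E/Pikhurko01gc.pdf}.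
\end{thebibliography}
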